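# A Heisenberg group over $\mathbb F_p[[t]]$ that embeds in no $\mathrm{GL}_m(K)$

## 1. The pairing $\beta$ and its Heisenberg group

Fix a prime $p$. Let $O=\mathbb F_p[[t]]$ and let $\mathfrak n=tO$ be its maximal ideal. Everything in this lecture turns on the map
$$\beta:\mathfrak n\times\mathfrak n\to\mathfrak n,\qquad \beta(x,y)=\sum_{i\ge 0}x^{p^i}y^{p^{2i}}. \tag{1}$$
The $i$-th term has $t$-order at least $p^i+p^{2i}$, so the series converges. For $p=2$, for instance, $\beta(t,t)=t^{2}+t^{6}+t^{20}+\cdots$. The two exponents grow at different speeds, $p^i$ on the left and $p^{2i}$ on the right, and this will matter.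

We use four properties.

* **(β1)** $\beta$ is biadditive.
* **(β2)** $\beta(x^Q,y^Q)=\beta(x,y)^Q$ for every power $Q$ of $p$.
* **(β3)** For every $n\ge1$, $\ \beta(x,y)=\sum_{i<n}x^{p^i}y^{p^{2i}}+\beta\big(x^{p^n},y^{p^{2n}}\big)$.
* **(β4)** For $u\in\mathfrak n$ let $\varepsilon_u:O\to O$ be the substitution $f(t)\mapsto f(u)$. It is a continuous ring endomorphism, $\varepsilon_u(\mathfrak n)\subseteq\mathfrak n$, and $\varepsilon_u(\beta(x,y))=\beta(\varepsilon_u x,\varepsilon_u y)$.

The first two hold because $w\mapsto w^{p^j}$ is additive, multiplicative and continuous in characteristic $p$. For (β3), put $i=n+j$ in the tail: $x^{p^{n+j}}y^{p^{2n+2j}}=(x^{p^n})^{p^j}(y^{p^{2n}})^{p^{2j}}$. For (β4), a continuous ring homomorphism commutes with powers and with convergent sums.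

From $\beta$ we build a group on the set $\mathfrak n\times\mathfrak n\times\mathfrak n$:
$$(x,y,z)\cdot(x',y',z')=\big(x+x',\;y+y',\;z+z'+\beta(x,y')\big). \tag{2}$$
With $xy'$ in place of $\beta(x,y')$ this would be the group of upper unitriangular $3\times3$ matrices with entries in $\mathfrak n$. What the construction is for: it is a pro-$p$ group given by power series over $\mathbb F_p[[t]]$, and we shall prove that it has no injective homomorphism to $\mathrm{GL}_m(K)$, for any $m$ and any field $K$.

## 2. Analytic pro-$p$ groups over pro-$p$ rings, and linearity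

**Definition (pro-$p$ ring).** A pro-$p$ ring is a commutative Noetherian local ring $\Lambda$, complete with respect to its maximal ideal $\mathfrak m$, with finite residue field $\Lambda/\mathfrak m$ of characteristic $p$.

Examples are $\mathbb Z_p[[t_1,\dots,t_n]]$, $\mathbb F_p[[t_1,\dots,t_n]]$ and $(\mathbb Z/p^k)[[t]]$. Each $\mathfrak m^i/\mathfrak m^{i+1}$ is a finite-dimensional vector space over the residue field, so each $\Lambda/\mathfrak m^N$ is finite, and $\Lambda=\varprojlim\Lambda/\mathfrak m^N$ is compact.

**Definition (formal group law).** A $d$-dimensional formal group law over $\Lambda$ is a $d$-tuple $F=(F_1,\dots,F_d)$ of power series $F_i(X,Y)\in\Lambda[[X_1,\dots,X_d,Y_1,\dots,Y_d]]$ with $F(X,0)=X$, $F(0,Y)=Y$ and $F(F(X,Y),Z)=F(X,F(Y,Z))$.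

**Definition (standard and analytic groups).** For $N\ge1$, a $\Lambda$-standard group of level $N$ and dimension $d$ is a group $S$ together with such an $F$, with underlying set $(\mathfrak m^N)^{(d)}=\mathfrak m^N\times\cdots\times\mathfrak m^N$, multiplication $x\cdot y=F(x,y)$ (the series converge $\mathfrak m$-adically) and the $\mathfrak m$-adic topology. A topological group is $\Lambda$-analytic if it has an open subgroup isomorphic, as a topological group, to a $\Lambda$-standard group of some level $N\ge1$ and some finite dimension. A $\Lambda$-analytic pro-$p$ group is a pro-$p$ group that is $\Lambda$-analytic.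

For $d=1$, the law $F=X+Y$ gives the additive group $\mathfrak m^N$, and $F=X+Y+XY$ gives the multiplicative group $1+\mathfrak m^N$ under $x\mapsto 1+x$.

**Definition (linear).** A group $G$ is linear if there are $m\ge1$, a field $K$ and an injective group homomorphism $G\hookrightarrow\mathrm{GL}_m(K)$. Both $m$ and $K$ may depend on $G$.

No continuity is asked for: the homomorphism is abstract, and $K$ is any field of any characteristic. This is the source of most of the work below.

The conjecture under discussion says: *$\Lambda$-analytic pro-$p$ groups are linear.* The problem (from https://tartarus.org/gareth/maths/notes/iii/Pro-p_Groups.pdf) takes as known that this is true for $\Lambda=\mathbb Z_p[[t_1,\dots,t_n]]$, and asks to prove or disprove it for $\Lambda=\mathbb F_p[[t_1,\dots,t_n]]$ for every $n\ge1$. It is false for every $p$ and every $n\ge1$: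

**Theorem 1.** Let $\Lambda=\mathbb F_p[[t_1,\dots,t_n]]$, $n\ge1$, and
$$F\big((X_1,X_2,X_3),(Y_1,Y_2,Y_3)\big)=\Big(X_1+Y_1,\;X_2+Y_2,\;X_3+Y_3+\sum_{i\ge0}X_1^{p^i}Y_2^{p^{2i}}\Big).$$
This is a formal group law over $\Lambda$. The $\Lambda$-standard group $S=\mathfrak m^{(3)}$ of level $1$ that it defines is a pro-$p$ group and is not linear.

One can then say exactly for which rings the conjecture holds.

**Theorem 2.** For a pro-$p$ ring $\Lambda$ put $\Lambda[p]=\{c\in\Lambda:pc=0\}$. Then every $\Lambda$-analytic pro-$p$ group is linear if and only if $\Lambda[p]$ is finite. (In particular, if $p\Lambda=0$, this holds if and only if $\Lambda$ is finite.)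

Some test cases. For $\mathbb Z_p[[t_1,\dots,t_n]]$ we have $\Lambda[p]=0$, so the theorem gives back the known linearity. For $(\mathbb Z/p^k)[[t]]$, $\Lambda[p]=p^{k-1}\Lambda$ is infinite, so the conjecture fails. For $\mathbb Z_p[[t]]/(pt,t^2)$ every element is uniquely $a+bt$ with $a\in\mathbb Z_p$, $b\in\mathbb F_p$, and $p(a+bt)=pa$, so $\Lambda[p]=\{bt\}$ has order $p$ and the conjecture holds.

## 3. Two neighbors of $\beta$ whose groups are linear

**Finite truncations.** Replace $\beta$ in (2) by $\sum_{i<n}x^{p^i}y^{p^{2i}}$. Send $(x,y,z)$ to the $(n+2)\times(n+2)$ matrix over $\mathbb F_p((t))$ that has first row $(1,x,x^p,\dots,x^{p^{n-1}},z)$, last column with entries $z,y,y^{p^2},\dots,y^{p^{2(n-1)}},1$ from top to bottom, and agrees with the identity matrix elsewhere. For $n=2$ it is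
$$\begin{pmatrix}1&x&x^p&z\\0&1&0&y\\0&0&1&y^{p^2}\\0&0&0&1\end{pmatrix}.$$
Multiplying the matrices of $(x,y,z)$ and $(x',y',z')$, the first row has middle entries $x^{p^i}+x'^{p^i}=(x+x')^{p^i}$, the last column has middle entries $(y+y')^{p^{2i}}$, and the corner is $z+z'+\sum_{i<n}x^{p^i}y'^{p^{2i}}$. So this is an injective homomorphism, and the truncated group is linear. The matrix size grows with $n$. That is a hint, not yet an obstruction, since a cleverer embedding might have bounded size.

**Equal exponents.** Replace $\beta(x,y)$ by $\sum_{i\ge0}x^{p^i}y^{p^i}=\theta(xy)$, where $\theta(w)=\sum_{i\ge0}w^{p^i}$. The map $\theta:\mathfrak n\to\mathfrak n$ is additive and satisfies $\theta(w)-\theta(w)^p=w=\theta(w-w^p)$, so it is bijective with inverse $w\mapsto w-w^p$. Hence $(x,y,z)\mapsto(x,y,\theta(z))$ is an isomorphism from the ordinary Heisenberg group, with third coordinate $z+z'+xy'$, onto the new group. The new group is linear in $3\times 3$ matrices, although its defining series is infinite. So an infinite sum alone is no obstruction, and a proof must use that the exponents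 $p^i$ and $p^{2i}$ differ. We shall see the exact place in Section 5, Step 4.

## 4. Rank, and the inclusion $\mathfrak n\subset\mathbb F_p((t))$

**Definition (rank).** Let $I,J$ be sets and $L$ a field. The rank of $N:I\times J\to L$ is the dimension of the $L$-span of the rows $N(i,\cdot)$.

It is $\le r$ if and only if $N(i,j)=\sum_{k=1}^r u_k(i)v_k(j)$ for some functions $u_k,v_k$: take $v_1,\dots,v_r$ spanning the row space, or conversely read off that the $v_k$ span it. From this description, rank is subadditive, does not increase under pull-back along maps $I'\to I$, $J'\to J$, and does not increase when $L$ is replaced by a larger field. For example, $(x,y)\mapsto(x+y)^2=x^2\cdot1+2x\cdot y+1\cdot y^2$ has rank at most $3$, while the identity matrix on an infinite set has infinite rank.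

Here is why rank enters. Suppose the group (2) embeds in $\mathrm{GL}_D(L)$ by $\varphi$. Put $g(x)=\varphi(x,0,0)$, $h(y)=\varphi(0,y,0)$, $\zeta(z)=\varphi(0,0,z)$. Since $(x,0,0)(0,y,0)=(x,y,\beta(x,y))$ and $(0,y,0)(x,0,0)=(x,y,0)$, we get
$$\zeta(\beta(x,y))=g(x)^{-1}h(y)^{-1}g(x)h(y). \tag{3}$$
Each entry of the right side is a finite sum of products of a function of $x$ and a function of $y$, with a number of terms bounded in terms of $D$. So for every linear functional $\ell$ on matrices, $\ell\circ\zeta\circ\beta$ has bounded rank. We want to contradict this.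

**The naive contradiction.** Suppose some entry of $\zeta(z)$ is $z$ itself, with $L=\mathbb F_p((t))$. Then $\beta:\mathfrak n\times\mathfrak n\to L$ has finite rank $\le r$. By (β3),
$$\sum_{i<n}x^{p^i}y^{p^{2i}}=\beta(x,y)-\beta\big(x^{p^n},y^{p^{2n}}\big),$$
and the last term is a pull-back of $\beta$, so the left side has rank $\le 2r$ for every $n$. But its rank is exactly $n$: the functions $x\mapsto x^{p^i}$ ($i<n$) on $\mathfrak n$ are linearly independent over $L$, since a nonzero polynomial has finitely many zeros and $\mathfrak n$ is infinite, and likewise the functions $y\mapsto y^{p^{2i}}$. Taking $n>2r$ gives a contradiction.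

This telescoping trick is half of the proof. The other half is that $\zeta$ is an abstract homomorphism, and the naive argument stops in two places.

First, $\ell(\zeta(z)-1)$ need not be additive in $z$, since $\zeta$ is multiplicative. This will be handled by a filtration in Section 6.

Second, and more seriously, even for an additive $\psi:\mathfrak n\to L$ it is false that "$\psi\circ\beta$ of finite rank" forces $\psi=0$. Let $\psi(f)$ be the coefficient of $t^2$ in $f$. For $i\ge1$ the term $x^{p^i}y^{p^{2i}}$ has order at least $p+p^2\ge6$, so with $x=\sum x_kt^k$, $y=\sum y_kt^k$,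
$$\psi(\beta(x,y))=x_1y_1,$$
of rank $1$, while $\psi\ne0$. Notice, however, that this $\psi$ vanishes on all $q$-th powers as soon as $q\ge3$, since then $u^q\in t^qO$. That is the statement to aim for: $\psi$ of finite rank on $\beta$ kills all $q$-th powers, where $q$ depends only on the rank. By (β2), $q$-th powers are again paired by $\beta$ in the same way, so we shall be able to repeat.

## 5. Additive maps of bounded rank on $\beta$ kill $q$-th powers

**Lemma 1.** Let $L$ be a field of characteristic $p$, $r\ge1$, and $\psi:(\mathfrak n,+)\to(L,+)$ a homomorphism such that $\psi\circ\beta:\mathfrak n\times\mathfrak n\to L$ has rank $\le r$. Let $q\ge2r+2$ be a power of $p$. Then $\psi(u^q)=0$ for all $u\in\mathfrak n$.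

The plan: reduce to $u=t$ and study the sequence $s_k=\psi(t^k)$. The first truncation makes it satisfy a linear recurrence, so it is an exponential sum. The higher truncations then give matrices of bounded rank with too many nonzero entries, spread too thinly.

**Step 0. Reduction to one vector $u=t$.** By (β4), $(\psi\circ\varepsilon_u)(\beta(x,y))=\psi(\beta(\varepsilon_ux,\varepsilon_uy))$ is a pull-back of $\psi\circ\beta$, so $\psi\circ\varepsilon_u$ satisfies the hypothesis with the same $r$. Also $(\psi\circ\varepsilon_u)(t^q)=\psi(u^q)$. So it suffices to prove $\psi(t^q)=0$ for every $\psi$ as in the lemma. Enlarging $L$ does not raise the rank, so we may assume that $L$ is algebraically closed.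

**Step 1. Bounded rank of all truncations.** Put $B_n(x,y)=\sum_{i<n}\psi\big(x^{p^i}y^{p^{2i}}\big)$. By (β3) and additivity,
$$B_n(x,y)=\psi\beta(x,y)-\psi\beta\big(x^{p^n},y^{p^{2n}}\big).$$
The second term is a pull-back of $\psi\circ\beta$. Hence
$$\operatorname{rank}B_n\le2r\qquad\text{for every }n\ge1. \tag{4}$$

**Step 2. An action of $O$ on a finite-dimensional space.** The purpose is to turn the case $n=1$, that is $\operatorname{rank}\big((x,y)\mapsto\psi(xy)\big)\le2r$, into linear algebra.

For $a\in\mathfrak n$ let $f_a:\mathfrak n\to L$, $f_a(y)=\psi(ay)$. These are the rows of $B_1$, so their $L$-span $U$ has $\dim_LU\le2r$. All elements of $U$ are additive functions. For $c\in O$ and $f\in U$ put $(\pi(c)f)(y)=f(cy)$. Since $\pi(c)f_a=f_{ca}$, this preserves $U$. We have $\pi(1)=1$, $\pi(cc')=\pi(c)\pi(c')$, and $\pi(c+c')=\pi(c)+\pi(c')$ because elements of $U$ are additive. So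
$$\pi:O\to\operatorname{End}_L(U)$$
is a unital ring homomorphism. Put $T=\pi(t)$.

*Every nonzero eigenvalue $\lambda$ of $T$ is transcendental over $\mathbb F_p$.* Otherwise let $g\in\mathbb F_p[X]$ be the minimal polynomial of $\lambda$. As $\lambda\ne0$, $g(0)\ne0$, so the power series $g(t)$ is a unit of $O$ and $g(T)=\pi(g(t))$ is invertible. But $g(\lambda)=0$ is an eigenvalue of $g(T)$, a contradiction.

The completeness of $O$ is essential here. On polynomials without constant term take $\psi(f)=f(1)\in\mathbb F_p$. Then $B_n(x,y)=\sum_{i<n}x(1)^{p^i}y(1)^{p^{2i}}=n\,x(1)y(1)$ has rank $\le1$ for all $n$, while $\psi(t^q)=1$. Here $T$ has eigenvalue $1$, and $1-t$ is not invertible in $\mathbb F_p[t]$.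

**Step 3. The sequence $\psi(t^{qk})$ is a pure exponential sum.** Put $s_k=\psi(t^k)$. For $k\ge2$,
$$s_k=f_t(t^{k-1})=(T^{k-2}f_t)(t).$$
Decompose $U=\bigoplus_\lambda U_\lambda$ into generalized eigenspaces of $T$, and $f_t=\sum_\lambda f^\lambda$ accordingly. On $U_\lambda$, since $q\ge\dim U$ and the characteristic is $p$,
$$0=(T-\lambda)^q=T^q-\lambda^q,$$
so $T^q$ acts on $U_\lambda$ as the scalar $\lambda^q$. On $U_0$, since $q-2\ge2r\ge\dim U$, we have $T^{q-2}=0$. This is where $q\ge2r+2$ is used. Writing $qk-2=q(k-1)+(q-2)$, we get for all $k\ge1$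
$$s_{qk}=\sum_{\lambda\ne0}\lambda^{q(k-1)}\,(T^{q-2}f^\lambda)(t)=\sum_{\lambda\ne0}c_\lambda\,\mu_\lambda^{k},\qquad \mu_\lambda=\lambda^q,\quad c_\lambda=\mu_\lambda^{-1}(T^{q-2}f^\lambda)(t). \tag{5}$$
The $\mu_\lambda$ are nonzero, pairwise distinct (Frobenius is injective on $L$), and transcendental over $\mathbb F_p$. Restricting to multiples of $q$ has removed both the eigenvalue $0$ and the polynomial factors that come with non-semisimple $T$. In the example "coefficient of $t^2$", $T$ is nilpotent and the sum (5) is empty.

**Step 4. Sparse matrices with many entries and bounded rank.** The purpose is to show that no term survives in (5). Let $J=\{\lambda\ne0:c_\lambda\ne0\}$ and $h=|J|\le2r$. Suppose $h\ge1$.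

Evaluate $B_n$ at $x=t^{qa}$, $y=t^{qb}$ with $a,b\ge1$. By (5),
$$N_n(a,b):=B_n(t^{qa},t^{qb})=\sum_{i<n}s_{q(p^ia+p^{2i}b)}=\sum_{\lambda\in J}\sum_{i<n}c_\lambda\big(\mu_\lambda^{p^i}\big)^a\big(\mu_\lambda^{p^{2i}}\big)^b,$$
and $\operatorname{rank}N_n\le2r$ by (4). Let $\mathcal X=\{\mu_\lambda^{p^i}\}$ and $\mathcal Y=\{\mu_\lambda^{p^{2i}}\}$, with $\lambda\in J$, $i<n$. These are finite sets of nonzero elements. Then
$$N_n(a,b)=\sum_{\chi\in\mathcal X}\sum_{\chi'\in\mathcal Y}C_{\chi\chi'}\,\chi^a\chi'^b,$$
where $C_{\chi\chi'}$ is the sum of the $c_\lambda$ over all pairs $(\lambda,i)$ with $(\mu_\lambda^{p^i},\mu_\lambda^{p^{2i}})=(\chi,\chi')$.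

*The matrix $C$ has rank $\le2r$.* Restrict to $1\le a\le|\mathcal X|$, $1\le b\le|\mathcal Y|$. The square matrices $(\chi^a)$ and $(\chi'^b)$ are Vandermonde matrices with rows multiplied by nonzero scalars, so they are invertible. The restricted $N_n$ is the product of $C$ with these two invertible matrices (one transposed), so $\rho:=\operatorname{rank}C\le\operatorname{rank}N_n\le2r$.

*Distinct $(\lambda,i)$ give distinct positions $(\chi,\chi')$.* Suppose
$$\mu_\lambda^{p^i}=\mu_{\lambda'}^{p^{i'}}\qquad\text{and}\qquad\mu_\lambda^{p^{2i}}=\mu_{\lambda'}^{p^{2i'}}.$$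
Raise the first equation to the power $p^i$ and compare with the second: $\mu_{\lambda'}^{p^{i+i'}}=\mu_\lambda^{p^{2i}}=\mu_{\lambda'}^{p^{2i'}}$. Since $\mu_{\lambda'}$ is transcendental, its powers are distinct, so $i+i'=2i'$ and $i=i'$. Then $\mu_\lambda=\mu_{\lambda'}$ by injectivity of Frobenius, so $\lambda=\lambda'$.

Hence no cancellation occurs in $C$: it has exactly $nh$ nonzero entries.

*Each row and each column of $C$ has at most $h$ nonzero entries.* Fix $\chi$. For each $\lambda\in J$ at most one $i$ has $\mu_\lambda^{p^i}=\chi$, because $\mu_\lambda$ is transcendental. So at most $h$ pairs $(\lambda,i)$ contribute to the row of $\chi$. The same argument with $\mu_\lambda^{p^{2i}}=\chi'$ treats columns.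

*Counting.* Choose $\rho$ rows that form a basis of the row space of $C$. Together they are supported on at most $\rho h$ columns, so all rows are supported on these columns. Each column has at most $h$ nonzero entries, so
$$nh\le\rho h\cdot h,\qquad\text{that is}\qquad n\le\rho h\le2rh .$$
Here $r$ and $h$ do not depend on $n$, and $n$ was arbitrary: a contradiction.

So $J=\emptyset$, and (5) with $k=1$ gives $\psi(t^q)=s_q=0$. This proves Lemma 1. $\blacksquare$

If $h=1$ the matrix $C$ is $c_\lambda$ times a permutation matrix of size $n$, and we are back at the argument for $\mathfrak n\subset\mathbb F_p((t))$ in Section 4. The counting is needed because for $h>1$ different $\lambda$ may share rows, for instance if $\mu_{\lambda'}=\mu_\lambda^p$.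

Here is also where equal exponents fail. For $\theta(xy)=\sum x^{p^i}y^{p^i}$ take $\psi(z)=z-z^p$ with values in $\mathbb F_p((t))$. Then $\psi(\theta(xy))=xy$ has rank $1$, although $s_k=t^k-t^{pk}$ has two exponentials, $t$ and $t^p$, with coefficients $1$ and $-1$. The truncation is $\sum_{i<n}\psi\big((xy)^{p^i}\big)=xy-(xy)^{p^n}$. The pair $(\lambda,i)=(t,i+1)$ and the pair $(t^p,i)$ land in the same position and cancel. With exponents $p^i,p^{2i}$ this is impossible, by the distinctness just proved.

## 6. From additive functionals to matrices: the filtration by powers of $\mathfrak a$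

Now we pass from additive functions to the homomorphism $\zeta$. The statement isolates what is needed, with $g$ and $h$ arbitrary maps of sets, so that it can be used again for Theorem 2.

**Proposition 2.** There do not exist a field $L$, an integer $D\ge1$, maps of sets $g,h:\mathfrak n\to\mathrm{GL}_D(L)$ and an injective homomorphism $\zeta:(\mathfrak n,+)\to\mathrm{GL}_D(L)$ such that
$$g(x)h(y)=h(y)g(x)\,\zeta(\beta(x,y))\qquad\text{for all }x,y\in\mathfrak n. \tag{6}$$

Suppose they exist.

**Step 1. Characteristic different from $p$.** The matrices in $\zeta(\mathfrak n)$ commute and satisfy $X^p=1$. The polynomial $X^p-1$ is separable over $L$, so these matrices are simultaneously diagonalizable over $\overline L$, with $p$-th roots of unity on the diagonal. There are at most $p^D$ such matrices. But $\mathfrak n$ is infinite and $\zeta$ is injective, a contradiction. From now on $\operatorname{char}L=p$.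

**Step 2. A nilpotent algebra.** The purpose is to set up the filtration along which $\zeta-1$ becomes additive. In characteristic $p$,
$$(\zeta(z)-1)^p=\zeta(z)^p-1=\zeta(pz)-1=0,$$
so the $\zeta(z)-1$ are commuting nilpotent matrices. Let $\mathfrak a\subseteq M_D(L)$ be the $L$-span of all products of at least one matrix of the form $\zeta(z)-1$, and let $\mathfrak a^k$ be the span of all $k$-fold products from $\mathfrak a$. Since $\mathfrak a$ is closed under multiplication, $\mathfrak a\supseteq\mathfrak a^2\supseteq\cdots$.

*We have $\mathfrak a^D=0$.* The algebra $\mathfrak a$ is spanned by finitely many commuting nilpotent matrices, so $\mathfrak a^M=0$ for some $M$. If $V\ne0$ is a subspace of $L^D$ with $\mathfrak aV=V$, then $V=\mathfrak a^MV=0$, which is absurd. So in the chain $L^D\supseteq\mathfrak aL^D\supseteq\mathfrak a^2L^D\supseteq\cdots$ the dimension drops by at least one at each step until it is $0$, and $\mathfrak a^DL^D=0$.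

**Step 3. Climbing the filtration.** Put $r=D^4+1$ and fix a power $q$ of $p$ with $q\ge2r+2$. We claim that for all $k\ge1$
$$\zeta\big(u^{q^{k-1}}\big)-1\in\mathfrak a^k\qquad\text{for all }u\in\mathfrak n. \tag{7}$$
For $k=1$ this is the definition of $\mathfrak a$. Assume (7) for $k$ and put $Q=q^{k-1}$. Let $\ell:M_D(L)\to L$ be any linear functional vanishing on $\mathfrak a^{k+1}$, and set
$$\psi(u)=\ell\big(\zeta(u^Q)-1\big).$$

*$\psi$ is additive.* For matrices $\zeta_1,\zeta_2$ with $\zeta_1-1,\zeta_2-1\in\mathfrak a^k$,
$$\zeta_1\zeta_2-1=(\zeta_1-1)+(\zeta_2-1)+(\zeta_1-1)(\zeta_2-1),$$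
and the last term lies in $\mathfrak a^{2k}\subseteq\mathfrak a^{k+1}$, where $\ell$ vanishes. Apply this with $\zeta_1=\zeta(u^Q)$, $\zeta_2=\zeta(v^Q)$, which is allowed by (7). As $(u+v)^Q=u^Q+v^Q$, their product is $\zeta((u+v)^Q)$, so $\psi(u+v)=\psi(u)+\psi(v)$.

*$\psi\circ\beta$ has rank $\le r$.* By (β2), $\beta(x,y)^Q=\beta(x^Q,y^Q)$, and (6) gives
$$\psi(\beta(x,y))=\ell\big(\zeta(\beta(x^Q,y^Q))\big)-\ell(1)=\ell\big(g(x^Q)^{-1}h(y^Q)^{-1}g(x^Q)h(y^Q)\big)-\ell(1).$$
Write $\ell(X)=\sum_{a,e}\ell_{ae}X_{ae}$. The first term is
$$\sum_{a,b,c,d}\big(g(x^Q)^{-1}\big)_{ab}\,g(x^Q)_{cd}\cdot\Big[\sum_e\ell_{ae}\big(h(y^Q)^{-1}\big)_{bc}\,h(y^Q)_{de}\Big],$$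
a sum of $D^4$ products of a function of $x$ with a function of $y$. So it has rank $\le D^4$, and the constant $\ell(1)$ has rank $\le1$.

*Conclusion of the induction.* Lemma 1 gives $\psi(u^q)=0$, that is $\ell\big(\zeta(u^{qQ})-1\big)=0$, for all $u\in\mathfrak n$. This holds for every $\ell$ vanishing on the subspace $\mathfrak a^{k+1}$, so $\zeta(u^{q^k})-1\in\mathfrak a^{k+1}$, which is (7) for $k+1$. The same $q$ works at every stage, because $r$ depends only on $D$.

**Step 4. Contradiction.** Take $k=D$ and $u=t$ in (7): $\zeta\big(t^{q^{D-1}}\big)-1\in\mathfrak a^D=0$. Since $t^{q^{D-1}}\ne0$, this contradicts the injectivity of $\zeta$. $\blacksquare$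

## 7. The standard group of Theorem 1

Let $\Lambda=\mathbb F_p[[t_1,\dots,t_n]]$ with maximal ideal $\mathfrak m$, and write $\beta(x,y)=\sum_ix^{p^i}y^{p^{2i}}$ also for $x,y\in\mathfrak m$ and for indeterminates.

**Step 1. $F$ is a formal group law.** Since $\beta(X_1,0)=0=\beta(0,Y_2)$, we have $F(X,0)=X$ and $F(0,Y)=Y$. In characteristic $p$, $\beta$ is biadditive as an identity of power series. So the third coordinates of $F(F(X,Y),Z)$ and $F(X,F(Y,Z))$, namely
$$X_3+Y_3+\beta(X_1,Y_2)+Z_3+\beta(X_1+Y_1,Z_2)\quad\text{and}\quad X_3+Y_3+Z_3+\beta(Y_1,Z_2)+\beta(X_1,Y_2+Z_2),$$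
both equal $X_3+Y_3+Z_3+\beta(X_1,Y_2)+\beta(X_1,Z_2)+\beta(Y_1,Z_2)$. The first two coordinates are additive.

**Step 2. $S=\mathfrak m^{(3)}$ is a $\Lambda$-analytic pro-$p$ group.** It is a group, with $(x,y,z)^{-1}=(-x,-y,-z+\beta(x,y))$: the third coordinate of the product is $z-z+\beta(x,y)+\beta(x,-y)=0$. It is compact and Hausdorff with continuous operations. Elements $(0,0,z)$ are central, and comparing the products in the two orders shows that the commutator of $(x,y,z)$ and $(x',y',z')$ is
$$\big(0,0,\beta(x,y')-\beta(x',y)\big).$$
In particular $S$ is nilpotent of class $2$, since $\beta(t_1,t_1)\neq0$.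

For $N\ge1$, both $\beta(\mathfrak m,\mathfrak m^N)$ and $\beta(\mathfrak m^N,\mathfrak m)$ lie in $\mathfrak m^N$. So $(\mathfrak m^N)^{(3)}$ is closed under multiplication and inverses, and it is normal because its commutators with $S$ lie in it. It is open. Its left coset through $(x,y,z)$ consists of the elements $(x+a,y+b,z+c+\beta(x,b))$ with $a,b,c\in\mathfrak m^N$, and $\beta(x,b)\in\mathfrak m^N$, so this coset is $(x,y,z)+(\mathfrak m^N)^{(3)}$. The index is therefore $|\mathfrak m/\mathfrak m^N|^3$, a power of $p$. These subgroups form a neighborhood basis of $1$ and intersect trivially. So $S$ is a compact Hausdorff group with a basis of open normal subgroups of $p$-power index at the identity: a pro-$p$ group. It is $\Lambda$-standard of level $1$, hence $\Lambda$-analytic.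

**Step 3. $S$ is not linear.** Suppose $\varphi:S\hookrightarrow\mathrm{GL}_D(L)$ is injective. Identify $O$ with $\mathbb F_p[[t_1]]\subseteq\Lambda$, so $\mathfrak n\subseteq\mathfrak m$ and the two meanings of $\beta$ agree on $\mathfrak n$. For $x,y,z\in\mathfrak n$ put
$$g(x)=\varphi(x,0,0),\qquad h(y)=\varphi(0,y,0),\qquad\zeta(z)=\varphi(0,0,z).$$
We have
$$(x,0,0)(0,y,0)=(x,y,\beta(x,y)),\qquad(0,y,0)(x,0,0)=(x,y,0),\qquad(x,y,0)(0,0,z)=(x,y,z).$$
Therefore $g(x)h(y)=h(y)g(x)\zeta(\beta(x,y))$. Also $(0,0,z)(0,0,z')=(0,0,z+z')$, so $\zeta$ is an injective homomorphism. This contradicts Proposition 2 and proves Theorem 1. $\blacksquare$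

## 8. Infinite $\Lambda[p]$: the same group, scaled by a $p$-torsion element

We prove one direction of Theorem 2: if $\Lambda[p]$ is infinite, there is a non-linear $\Lambda$-analytic pro-$p$ group. In mixed or zero-divisor situations $\beta$ itself is not biadditive, because $(X+Y)^{p}\ne X^p+Y^p$. Multiplying by an element $c$ with $pc=0$ repairs this. The model to keep in mind is $\Lambda=(\mathbb Z/p^2)[[t]]$ with $c=p$, $\mathrm{Ann}(c)=p\Lambda$ and $\Lambda/\mathrm{Ann}(c)=\mathbb F_p[[t]]$.

**Step 1. Choice of $c$ and a copy of $O$.** $\Lambda[p]$ is an ideal, generated by finitely many elements, so one of these generators, call it $c$, has $c\Lambda$ infinite. Let $\bar\Lambda=\Lambda/\mathrm{Ann}(c)\cong c\Lambda$. It is infinite, and $p=0$ in $\bar\Lambda$ because $p\in\mathrm{Ann}(c)$. It is again a pro-$p$ ring, as a nonzero quotient of one.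

If all elements of the maximal ideal of $\bar\Lambda$ were nilpotent, that finitely generated ideal would be nilpotent, and $\bar\Lambda$ would have finite length over a finite residue field, so it would be finite. Hence some $\tau\in\mathfrak m$ has non-nilpotent image $\bar\tau\in\bar\Lambda$. As $\bar\Lambda$ is a complete $\mathbb F_p$-algebra, there is a homomorphism $\iota:O\to\bar\Lambda$, $t\mapsto\bar\tau$. It is injective: a nonzero kernel would contain some $t^k$, and then $\bar\tau^k=0$.

**Step 2. An additive copy of $\mathfrak n$ in $\mathfrak m$.** For $f=\sum_{k\ge1}a_kt^k\in\mathfrak n$ let $\tilde f=\sum_{k\ge1}\tilde a_k\tau^k\in\mathfrak m$, where $\tilde a_k\in\{0,\dots,p-1\}$ lifts $a_k$. The image of $\tilde f$ in $\bar\Lambda$ is $\iota(f)$. Put $j(f)=c\tilde f$. The product $cw$ depends only on the class of $w$ in $\bar\Lambda$. Since $\tilde f+\tilde f'$ and $\widetilde{f+f'}$ have the same image $\iota(f+f')$, the map $j:\mathfrak n\to\mathfrak m$ is additive. If $c\tilde f=0$ then $\iota(f)=0$, so $f=0$: $j$ is injective.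

**Step 3. The group.** Put
$$\beta_c(X,Y)=c\sum_{i\ge0}X^{p^i}Y^{p^{2i}},\qquad F(X,Y)=\big(X_1+Y_1,\;X_2+Y_2,\;X_3+Y_3+\beta_c(X_1,Y_2)\big).$$
In $\mathbb Z[X,X']$ we have $(X+X')^{p^i}\equiv X^{p^i}+X'^{p^i}$ modulo $p$, and $pc=0$, so $\beta_c$ is biadditive over $\Lambda$, as power series and on $\mathfrak m$. Also $\beta_c(\mathfrak m,\mathfrak m^N)$ and $\beta_c(\mathfrak m^N,\mathfrak m)$ lie in $\mathfrak m^N$. Steps 1 and 2 of Section 7 used only these facts, together with the compactness of $\Lambda$ and the fact that $|\mathfrak m/\mathfrak m^N|$ is a power of $p$ (the remark on class exactly $2$ aside, which is not needed). So they apply word for word with $\beta_c$ in place of $\beta$: $F$ is a formal group law and its level-$1$ standard group $S=\mathfrak m^{(3)}$ is a pro-$p$ group.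

**Step 4. It is not linear.** For $x,y\in\mathfrak n$ the element $\sum_i\tilde x^{p^i}\tilde y^{p^{2i}}$ has image $\sum_i\iota(x)^{p^i}\iota(y)^{p^{2i}}=\iota(\beta(x,y))$ in $\bar\Lambda$, the same as $\widetilde{\beta(x,y)}$. Multiplying by $c$,
$$\beta_c(\tilde x,\tilde y)=j(\beta(x,y)).$$
If $\varphi:S\hookrightarrow\mathrm{GL}_D(L)$ were injective, put $g(x)=\varphi(\tilde x,0,0)$, $h(y)=\varphi(0,\tilde y,0)$, $\zeta(z)=\varphi(0,0,j(z))$. Then $\zeta$ is an injective homomorphism, and
$$g(x)h(y)=\varphi\big(\tilde x,\tilde y,\beta_c(\tilde x,\tilde y)\big)=\varphi(\tilde x,\tilde y,0)\,\varphi\big(0,0,j(\beta(x,y))\big)=h(y)g(x)\,\zeta(\beta(x,y)).$$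
Here $g$ and $h$ are only maps of sets, since $f\mapsto\tilde f$ need not be additive, but Proposition 2 asks no more. It gives a contradiction. $\blacksquare$

## 9. Finite $\Lambda[p]$: embedding into Lie groups over a field of characteristic $0$

Now let $\Lambda[p]$ be finite, and let $G$ be a $\Lambda$-analytic pro-$p$ group with open standard subgroup $S$ of level $N$, law $F$ and dimension $d$. We show that $G$ is linear.

**Step 1. Shrinking the group.** For $N'\ge N$ let $S(N')=(\mathfrak m^{N'})^{(d)}\subseteq S$. The series $F_i$ have zero constant term, and so does the formal inverse, the power series tuple $I$ with $F(X,I(X))=0$ that every formal group law has. So $S(N')$ is an open subgroup of $S$. As $S$ and $G$ are compact, $S(N')$ has finite index in $S$, and $S$ has finite index in $G$.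

A group $G$ with a linear subgroup $H$ of finite index is linear: let $H$ act faithfully on a finite-dimensional space $V$ and induce to $G$. The induced representation is a direct sum of copies of $V$ permuted by $G$ as it permutes $G/H$. An element that acts trivially fixes the summand $V$ at the coset $H$, so it lies in $H$, and it acts trivially on $V$, so it is $1$. Hence it suffices that $S(N')$ is linear for some $N'\ge N$.

**Step 2. Removing the $p$-torsion.** Multiplication by $p$ maps $\Lambda[p^{k+1}]$ to $\Lambda[p^k]$ with kernel $\Lambda[p]$, so by induction every $\Lambda[p^k]$ is finite. Since $\Lambda$ is Noetherian, $\mathfrak t:=\bigcup_k\Lambda[p^k]$ equals some $\Lambda[p^k]$, so $\mathfrak t$ is finite. By Krull's intersection theorem $\bigcap_{N'}\mathfrak m^{N'}=0$, so $\mathfrak m^{N'}\cap\mathfrak t=0$ for all large $N'$. In the example $\mathbb Z_p[[t]]/(pt,t^2)$ we have $\mathfrak t=\{bt\}$ and $\mathfrak m^2=(p^2)$, so $N'=2$ already works.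

Let $\Lambda'=\Lambda/\mathfrak t$. If $px\in\mathfrak t$ then $p^{k+1}x=0$ for some $k$, so $x\in\mathfrak t$: $p$ is not a zero divisor in $\Lambda'$. If $\Lambda'=0$, then $\mathfrak t=\Lambda$ and $\mathfrak m^{N'}=\mathfrak m^{N'}\cap\mathfrak t=0$ for large $N'$, so $S(N')=1$ and we are done. Assume $\Lambda'\ne0$.

**Step 3. Splitting into primary factors.** Let $0=\bigcap_iQ_i$ be a finite irredundant primary decomposition in $\Lambda'$, with associated primes $P_i$, and put $B_i=\Lambda'/Q_i$. The zero divisors of $\Lambda'$ are the elements of $\bigcup_iP_i$, so $p\notin P_i$ for all $i$. For large $N'$ the maps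
$$\mathfrak m^{N'}\hookrightarrow\Lambda'\hookrightarrow\prod_iB_i$$
are injective, and the image of $\mathfrak m^{N'}$ in $B_i$ is $\mathfrak m_{B_i}^{N'}$. Reducing the coefficients of $F$, we see that $S(N')$ embeds as a group into the finite product of the groups $(\mathfrak m_{B_i}^{N'})^{(d)}$ with the induced laws.

It is enough to show that *for each $i$ and all large $N'$ the group $(\mathfrak m_{B_i}^{N'})^{(d)}$ is linear over a field of characteristic $0$.* Indeed, two fields $K_1,K_2$ of characteristic $0$ embed in a common one, a quotient of the nonzero ring $K_1\otimes_{\mathbb Q}K_2$ by a maximal ideal. By induction this holds for finitely many, and block-diagonal sums give linearity of the product. From now on fix $i$ and write $B=B_i$, $P=P_i/Q_i$. Since $Q_i$ is primary, $P$ is the unique minimal prime of $B$ and equals the set of zero divisors of $B$, and $p\notin P$.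

**Step 4. $B$ is a torsion-free module over a power series ring.** Let $\kappa$ be the finite residue field of $B$ and $W=W(\kappa)$ its ring of Witt vectors. By Cohen's structure theory (Matsumura, *Commutative Ring Theory*, §29) there is a local homomorphism $W\to B$ inducing the identity on $\kappa$. Since $p\in\mathfrak m_B$ lies outside the only minimal prime $P$, $\dim B/pB=\dim B-1$. So $p$ is part of a system of parameters $p,\tau_1,\dots,\tau_n$ of $B$, with $n+1=\dim B=\dim B/P$ and possibly $n=0$. Put
$$A=W[[T_1,\dots,T_n]]\to B,\qquad T_i\mapsto\tau_i.$$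

*This map is finite.* The ideal $\mathfrak m_AB=(p,\tau_1,\dots,\tau_n)B$ is $\mathfrak m_B$-primary, so $B/\mathfrak m_AB$ has finite length and is finite-dimensional over $\kappa=A/\mathfrak m_A$. Since $A$ is complete and $B$ is $\mathfrak m_A$-adically separated, lifts of a basis generate $B$ as an $A$-module.

*The map $A\to B/P$ is injective.* Its kernel $\mathfrak p$ is prime, and $B/P$ is a finite extension of $A/\mathfrak p$, so $\dim A/\mathfrak p=\dim B/P=n+1=\dim A$. As $A$ is a domain of dimension $n+1$, $\mathfrak p=0$.

Therefore every nonzero $a\in A$ maps outside $P$ and is a non-zero-divisor on $B$: $B$ is a finitely generated torsion-free $A$-module.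

**Step 5. A discrete valuation ring that receives $A$.** The purpose is to replace the ideal $(p,T_1,\dots,T_n)$ by the single element $p$. Let $R$ be the $p$-adic completion of $W[u_1,\dots,u_n]_{(p)}$, a complete discrete valuation ring with uniformizer $p$ and residue field $\kappa(u_1,\dots,u_n)$. Let $\mathcal K=\operatorname{Frac}R$, of characteristic $0$. Define
$$A\to R,\qquad T_i\mapsto pu_i,\qquad\textstyle\sum_\alpha a_\alpha T^\alpha\mapsto\sum_\alpha a_\alpha p^{|\alpha|}u^\alpha .$$

*It is injective.* For $f=\sum a_\alpha T^\alpha\ne0$ put $v=\min_\alpha(v_p(a_\alpha)+|\alpha|)$. The minimum can be attained only when $|\alpha|\le v$, so by finitely many $\alpha$. Then $p^{-v}\sum_\alpha a_\alpha p^{|\alpha|}u^\alpha$ reduces modulo $p$ to a polynomial in $u$ with nonzero coefficient at exactly those $\alpha$. It is nonzero in $\kappa(u_1,\dots,u_n)$.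

Put $E=B\otimes_A\mathcal K$, a finite-dimensional commutative $\mathcal K$-algebra. Then
$$B\hookrightarrow B\otimes_A\operatorname{Frac}A\hookrightarrow(B\otimes_A\operatorname{Frac}A)\otimes_{\operatorname{Frac}A}\mathcal K=E,$$
where the first map is injective because $B$ is torsion-free and the second because $\operatorname{Frac}A\subseteq\mathcal K$ is a field extension. Let $E_0$ be the image of $B\otimes_AR$ in $E$. It is a subring of $E$ containing $B$. As an $R$-module it is finitely generated and torsion-free, hence free of some finite rank $e$.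

*Powers of $\mathfrak m_B$ go into powers of $p$.* In $E$ we have $\tau_i=pu_i\in pE_0$, so $(p,\tau_1,\dots,\tau_n)B\subseteq pE_0$. The ideal $(p,\tau_1,\dots,\tau_n)B$ contains $\mathfrak m_B^M$ for some $M\ge1$. Hence
$$\mathfrak m_B^{Mk}\subseteq p^kE_0\qquad\text{for all }k\ge1. \tag{8}$$

For $\Lambda=\mathbb Z_p[[t]]$ all of this is explicit: $B=A=\mathbb Z_p[[t]]$, $R$ is the completion of $\mathbb Z_p[u]_{(p)}$, $t\mapsto pu$, $E_0=R$ and $M=e=1$.

**Step 6. Restriction of scalars to $R$.** Choose an $R$-basis $e_1,\dots,e_e$ of $E_0$ and substitute $X_i=\sum_jX_{ij}e_j$, $Y_i=\sum_jY_{ij}e_j$ in $F$, whose coefficients lie in $B\subseteq E_0$. Expanding in the basis, each $F_i$ gives $e$ power series with coefficients in $R$. Each of their coefficients receives contributions from only finitely many coefficients of $F_i$. Since power series over $E_0$ decompose uniquely along the basis, the identities for $F$ become the same identities for the resulting $de$-tuple $\tilde F$: it is a $de$-dimensional formal group law over $R$. For $k\ge1$ let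
$$\mathcal S_k=(p^kR)^{(de)}\quad\text{with law }\tilde F,$$
in other words $(p^kE_0)^{(d)}$ with law $F$. By (8), $B\to E_0$ is continuous from the $\mathfrak m_B$-adic to the $p$-adic topology, so it carries the convergent sum $F(x,y)$ in $B$ to the convergent sum in $E_0$. Hence $(\mathfrak m_B^{Mk})^{(d)}$ embeds as a group into $\mathcal S_k$.

**Step 7. Lie theory over $\mathcal K$.** The field $\mathcal K$ is complete, non-discrete, ultrametric, of characteristic $0$. The group $\mathcal S_1$ is a $\mathcal K$-Lie group: the series of $\tilde F$ and of its formal inverse have coefficients in $R$, so they converge on $pR$. The $\mathcal S_k$ are open subgroups forming a neighborhood basis of $1$. Let $\mathfrak g$ be the finite-dimensional Lie algebra of $\mathcal S_1$.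

By Ado's theorem (Bourbaki, *Lie Groups and Lie Algebras*, Ch. I, §7) there is an injective homomorphism of Lie algebras $\mathfrak g\to\mathfrak{gl}_s(\mathcal K)$ for some $s$. Over a complete non-discrete valued field of characteristic $0$, every homomorphism of Lie algebras of Lie groups is the differential of a local analytic homomorphism (Bourbaki, op. cit., Ch. III, §4, no. 1; Serre, *Lie Algebras and Lie Groups*, Part II, Ch. V). The local homomorphism is defined on a neighborhood of $1$, which contains the subgroup $\mathcal S_k$ for large $k$. So there is an analytic group homomorphism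
$$\mathcal S_k\to\mathrm{GL}_s(\mathcal K)$$
with injective differential at $1$. Being an immersion at $1$, it is injective on some neighborhood of $1$, hence on $\mathcal S_{k'}$ for some $k'\ge k$. Thus $\mathcal S_{k'}$ is linear over $\mathcal K$.

For $N'\ge Mk'$ we have $(\mathfrak m_B^{N'})^{(d)}\subseteq(\mathfrak m_B^{Mk'})^{(d)}\hookrightarrow\mathcal S_{k'}$, so $(\mathfrak m_B^{N'})^{(d)}$ is linear over $\mathcal K$, a field of characteristic $0$. This is what Step 3 asked for. Choosing $N'$ large enough for all the finitely many factors $B_i$ and for Steps 1–3, we conclude that $S(N')$ is linear, and then $G$ is linear by Step 1. Together with Section 8 this proves Theorem 2. $\blacksquare$
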